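# Symbolic extensions of $C^r$ diffeomorphisms for $1<r<\infty$

## 1. Subshifts, symbolic extensions and the number $\mathbf h_{\rm sex}$

**Definition 1.1 (subshift).** Let $\mathcal A$ be a finite set. The shift on $\mathcal A^{\mathbb Z}$ is $(Sy)_i=y_{i+1}$. A subshift is a nonempty closed set $Y\subset\mathcal A^{\mathbb Z}$ with $S(Y)=Y$, together with $S$. Its topological entropy is $h_{\rm top}(S)=\lim_n\frac1n\log\#\{\text{words of length }n\text{ occurring in points of }Y\}$.

For example, $\{0,1\}^{\mathbb Z}$ has $2^n$ words of length $n$ and entropy $\log 2$.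

**Definition 1.2 (symbolic extension).** Let $T$ be a homeomorphism of a compact metric space $X$. A symbolic extension of $(X,T)$ is a continuous surjection $\varphi:Y\to X$ from a subshift $(Y,S)$ with $\varphi S=T\varphi$.

**Example 1.3 (the identity of $[0,1]$).** This system has a symbolic extension, and even one of zero entropy. For $\theta,x\in[0,1]$ put
$$y^{\theta,x}_i=\lfloor(i+1)\theta+x\rfloor-\lfloor i\theta+x\rfloor\in\{0,1\},$$
and let $Y$ be the closure of the set of all $y^{\theta,x}$. Shifting replaces $x$ by the fractional part of $x+\theta$, so $Y$ is a subshift. A sum of $n$ consecutive entries of $y^{\theta,x}$ differs from $n\theta$ by less than $1$. Hence the averages $\varphi_n(y)=\frac1n\sum_{0\le i<n}y_i$ satisfy $|\varphi_n-\varphi_{n'}|\le\frac1n+\frac1{n'}$ on a dense subset of $Y$, and so on $Y$. They converge uniformly to a continuous function $\varphi$ with $\varphi(y^{\theta,x})=\theta$ and $\varphi(Sy)=\varphi(y)$, so $\varphi$ is a symbolic extension of the identity.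

For the entropy, a word of length $n$ in $Y$ occurs at position $0$ of some $y^{\theta,x}$. It is determined by the position of $(\theta,x)$ relative to the lines $i\theta+x=k$ with $0\le i\le n$ and $0\le k\le n+1$. There are $\ell=(n+1)(n+2)$ of these lines. They cut the plane into at most $1+2\ell^2$ faces of dimensions $2$, $1$ and $0$. So there are $O(n^4)$ words, and $h_{\rm top}(S)=0$.

**Definition 1.4 (symbolic extension entropy).** $\mathbf h_{\rm sex}(T)$ is the infimum of $h_{\rm top}(S)$ over all symbolic extensions $(Y,S)\to(X,T)$. If there is none, $\mathbf h_{\rm sex}(T)=\infty$.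

Since a factor never has larger topological entropy, $\mathbf h_{\rm sex}(T)\ge h_{\rm top}(T)$. For a subshift the identity map is a symbolic extension, so equality holds. By Example 1.3, $\mathbf h_{\rm sex}(\mathrm{id}_{[0,1]})=0$.

**Definition 1.5 ($C^r$ system).** A $C^r$ system is a $C^r$ diffeomorphism $T$ of a compact Riemannian manifold $X$. For $0<\alpha\le1$, a map is $C^{1+\alpha}$ if it is $C^1$ and, in coordinates, its derivative is locally $\alpha$-Hölder.

For example, $f(x)=x+x|x|^{1/2}$ has $f'(x)=1+\frac32|x|^{1/2}$ near $0$. This is $\frac12$-Hölder, because $\bigl||x|^{1/2}-|y|^{1/2}\bigr|\le|x-y|^{1/2}$, so $f$ is $C^{3/2}$. It is not $C^2$ at $0$. If $r>1$ and $\alpha=\min(r-1,1)$, then every $C^r$ map is $C^{1+\alpha}$: for $r\ge2$ the derivative is $C^1$, hence locally Lipschitz. We use only this.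

## 2. Can a $C^r$ system with $1<r<\infty$ have no symbolic extension?

The source of the problem is "Open Problems In Symbolic Dynamics". Two facts are given with it. If $T$ is $C^\infty$, then $\mathbf h_{\rm sex}(T)=h_{\rm top}(T)$. If $T$ is only $C^1$, then $\mathbf h_{\rm sex}(T)$ can be infinite, that is, there may be no symbolic extension. The problem asks, for each $r$ with $1<r<\infty$, whether there is a $C^r$ system with $\mathbf h_{\rm sex}(T)=\infty$. The answer is no.

**Theorem 2.1.** Let $1<r<\infty$. Every $C^r$ diffeomorphism $T$ of a compact Riemannian manifold has a symbolic extension of finite entropy, so $\mathbf h_{\rm sex}(T)<\infty$.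

An explicit bound is part of Theorem A in Section 5.

## 3. Coding by small cells, and what happens without expansiveness

The obvious way to build a symbolic extension is to cover $X$ by small cells and record itineraries. Recall that $T$ is expansive with constant $\varepsilon$ if $\mathbf d(T^ix,T^iy)<\varepsilon$ for all $i\in\mathbb Z$ forces $x=y$.

**Lemma 3.1.** An expansive homeomorphism has a symbolic extension of finite entropy.

*Proof.* Let $F_1,\dots,F_s$ be closed sets of diameter less than $\varepsilon$ that cover $X$. Let $Y$ be the set of $y\in\{1,\dots,s\}^{\mathbb Z}$ with $\bigcap_iT^{-i}F_{y_i}\ne\emptyset$. By expansiveness the intersection is one point; call it $\varphi(y)$. Suppose $y^{(k)}\to y$ with $y^{(k)}\in Y$. Any limit point $x$ of $\varphi(y^{(k)})$ satisfies $T^ix\in F_{y_i}$ for all $i$, since $F_{y_i}$ is closed. So $y\in Y$ and $x=\varphi(y)$. Hence $Y$ is closed and $\varphi$ is continuous. It is onto because the $F_j$ cover $X$, and $\varphi S=T\varphi$. The entropy is at most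 $\log s$. $\square$

The map of the torus $\mathbb T^2$ given by $G=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ is expansive. Indeed, if two orbits stay very close for all times, their difference lifts to a vector $v$ with $|G^iv|$ bounded over $i\in\mathbb Z$. Since $G$ has eigenvalues $\lambda>1>\lambda^{-1}$, this forces $v=0$.

Without expansiveness the argument stops at the word "point": the set $\bigcap_iT^{-i}F_{y_i}$ can be large, as for the identity of $[0,1]$, and no single cover helps. One needs infinitely many scales, coded into one finite alphabet, so the entropy that appears at finer and finer scales has to be controlled. The exact condition is (F2) below.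

## 4. Entropy seen at a finite scale

Let $\mathcal M(X,T)$ be the compact convex set of invariant probabilities, and $h(\nu)=h_\nu(T)$. For a partition $\mathcal P$ put $\mathcal P^N=\bigvee_{t=0}^{N-1}T^{-t}\mathcal P$. We use the following textbook facts.

* $h_\nu(T,\mathcal P)=\lim_N\frac1NH_\nu(\mathcal P^N)$, the chain rule and monotonicity for conditional entropy, and $H(\mathcal P|\mathcal R)\le\sum_{R}\nu(R)\log\#\{P:P\cap R\neq\emptyset\}$.
* For each $\nu$ there are finite Borel partitions with $\nu$-null boundary and arbitrarily small diameter. If $\operatorname{diam}\mathcal Q_k\to0$, then $h_\nu(T,\mathcal Q_k)\to h(\nu)$.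
* $h$ is affine on $\mathcal M(X,T)$, and $h_{\rm top}(T)=\sup_\nu h(\nu)$ (variational principle).
* If $\pi:(X',T')\to(X,T)$ is a factor map (continuous, onto, $\pi T'=T\pi$), then $\pi_*:\mathcal M(X',T')\to\mathcal M(X,T)$ is onto, and $h_{\nu'}(T',\pi^{-1}\mathcal Q)=h_{\pi_*\nu'}(T,\mathcal Q)$.

A function $f$ is upper semicontinuous (usc) if $\limsup_{\nu\to\mu}f(\nu)\le f(\mu)$. An infimum of continuous functions is usc.

We cite two results.

**(F1)** (Boyle–Downarowicz, *The entropy theory of symbolic extensions*, Invent. Math. 156 (2004); also Downarowicz–Huczek, *Zero-dimensional principal extensions*, Acta Appl. Math. 126 (2013).) A finite-entropy homeomorphism $(X,T)$ has an extension $\pi:(X',T')\to(X,T)$ with $X'$ zero-dimensional compact metric, $T'$ a homeomorphism, and $h(\nu')=h(\pi_*\nu')$ for all $\nu'\in\mathcal M(X',T')$.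

For example, the identity of $[0,1]$ is a factor of the identity of the Cantor set $\{0,1\}^{\mathbb N}$ by binary expansion, and all entropies are $0$.

**(F2)** (Symbolic Extension Entropy Theorem, Boyle–Downarowicz, loc. cit.) Let $(X',T')$ be a zero-dimensional finite-entropy homeomorphism, $(\mathcal P_k)_{k\ge0}$ a refining sequence of finite clopen partitions with diameters tending to $0$ and $\mathcal P_0$ trivial, and $h_k(\nu')=h_{\nu'}(T',\mathcal P_k)$. If $E:\mathcal M(X',T')\to[0,\infty)$ is bounded and affine, and $E-h_k$ is nonnegative and usc for every $k$, then there is a symbolic extension $\varphi'$ of $(X',T')$ with $\sup\{h(S,\eta):\varphi'_*\eta=\nu'\}=E(\nu')$ for all $\nu'$.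

**Lemma 4.1.** In (F2), $h_K-h_k$ is usc for $K\ge k$.

*Proof.* Since $\mathcal P_K$ refines $\mathcal P_k$, $H(\mathcal P_K^N)-H(\mathcal P_k^N)=H(\mathcal P_K^N|\mathcal P_k^N)$. This sequence is subadditive in $N$: by the chain rule and monotonicity,
$$H(\mathcal P_K^{N+N'}|\mathcal P_k^{N+N'})\le H(\mathcal P_K^N|\mathcal P_k^N)+H(T'^{-N}\mathcal P_K^{N'}|T'^{-N}\mathcal P_k^{N'}).$$
So $h_K-h_k=\inf_N\frac1NH_{\nu'}(\mathcal P^N_K|\mathcal P^N_k)$. Each term is continuous in $\nu'$ because the partitions are clopen. $\square$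

**Example 4.2 (entropy hiding at small scales).** Let $X'$ consist of copies $F_1,F_2,\dots$ of $\{0,1\}^{\mathbb Z}$, with $F_n$ of diameter $1/n$, converging to a point $\infty$. Let $T'$ be the shift on each $F_n$, with $T'\infty=\infty$. Let $R_k=\{\infty\}\cup\bigcup_{n>k}F_n$. Let $\mathcal P_k$ consist of $R_k$ and the partitions of $F_1,\dots,F_k$ by the coordinates $|i|<k$. Write $h^{(n)}(\nu)$ for $\nu(F_n)$ times the entropy of the normalized restriction of $\nu$ to $F_n$. Then $h_k=\sum_{n\le k}h^{(n)}$ and $h=\sum_nh^{(n)}$.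

The uniform Bernoulli measures $\nu_n$ on $F_n$ converge to $\delta_\infty$ and have $h(\nu_n)=\log2$, while $h(\delta_\infty)=0$. For $n>k$ we have $h_k(\nu_n)=0$. So if $E\ge h$ and $E-h_k$ is usc, then $E(\delta_\infty)\ge\log2$. Conversely, $E(\nu)=h(\nu)+\nu(\{\infty\})\log2$ satisfies the hypotheses of (F2). It is bounded and affine. Moreover, for $K\ge k$, $(E-h_k)(\nu)\le(h_K-h_k)(\nu)+\nu(R_K)\log2$, and the right side is usc. Hence $\limsup_{\nu\to\mu}(E-h_k)(\nu)\le(h_K-h_k)(\mu)+\mu(R_K)\log2$, which tends to $(E-h_k)(\mu)$ as $K\to\infty$.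

So $E$ must dominate at $\mu$ the entropy that nearby measures have and that $\mathcal P_K$ does not see.

## 5. The function $A$, the bound, and its reduction to one inequality

**Setting.** $M$ is a smooth Riemannian manifold without boundary, $\dim M=d\ge1$. $T:U\to T(U)$ is a $C^{1+\alpha}$ diffeomorphism between open subsets of $M$, where $0<\alpha\le1$, and $X\subset U$ is compact with $T(X)=X$. The distance $\mathbf d$ is $\min(1,\text{Riemannian distance})$, and equals $1$ between different components.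

In this setting $h_{\rm top}(T|_X)<\infty$. Indeed $T|_X$ is Lipschitz, with some constant $\Lambda\geq 1$, and $X$ is covered by at most $C\rho^{-d}$ balls of radius $\rho\le1$. Taking $\rho=\varepsilon\Lambda^{-N}$ gives an $(N,\varepsilon)$-spanning set of at most $C\varepsilon^{-d}\Lambda^{dN}$ points.

**Definition 5.1.** For an invertible linear map $G$ between $d$-dimensional Euclidean spaces, with singular values $\sigma_1\ge\dots\ge\sigma_d$, put
$$a(G)=\sum_{j=1}^{d-1}\log\|\Lambda^jG\|-\tfrac{d-1}2\log|\det G|=\tfrac12\sum_{i<l}(\log\sigma_i-\log\sigma_l)\ge0.$$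

The two expressions agree. Since $\|\Lambda^jG\|=\sigma_1\cdots\sigma_j$, the coefficient of $\log\sigma_i$ is $(d-i)-\frac{d-1}2=\frac{d+1}2-i$ in the first, and $\frac12((d-i)-(i-1))=\frac{d+1}2-i$ in the second. For $d=1$, $a=0$. For $d=2$, $a(G)=\frac12\log(\sigma_1/\sigma_2)$, so $a(\operatorname{diag}(\lambda,\lambda^{-1}))=\log\lambda$ if $\lambda\ge1$. In general $a(G)$ measures how far $G$ is from being conformal.

Norms of exterior powers are submultiplicative and determinants are multiplicative. Also each of the $\frac{d(d-1)}2$ differences is at most $\log\sigma_1-\log\sigma_d$. Therefore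
$$a(GG')\le a(G)+a(G'),\qquad a(G)\le\tfrac{d(d-1)}4\bigl(\log\|G\|+\log\|G^{-1}\|\bigr).\tag{5.1}$$

**Definition 5.2.** For $\nu\in\mathcal M(X,T)$, let $a_N(x)=a(D_xT^N)$ and $A(\nu)=\inf_{N\ge1}\frac1N\int a_N\,d\nu$.

By (5.1), $a_{N+N'}\le a_N+a_{N'}\circ T^N$. So $\int a_N\,d\nu$ is subadditive in $N$, and the infimum is a limit. Hence $A$ is affine (a limit of affine functions), usc (an infimum of continuous ones), and $0\le A\le\max_Xa_1$.

**Example 5.3.** For the torus map $G=\begin{pmatrix}2&1\\1&1\end{pmatrix}$, which is symmetric with $\det G=1$, we have $a_N=\log\|G^N\|=N\log\lambda$. So $A=\log\lambda=\frac1n\int a_n\,d\nu$ for all $n$ and all $\nu$. For the shear $G=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ we have $\|G^N\|\le N+2$ and $a_N=\log\|G^N\|$, so $A=0$. But $G^TG$ has trace $3$ and determinant $1$, so $\sigma_1^2=\frac{3+\sqrt5}2$ and $a_1=\log\frac{1+\sqrt5}2>0$. The difference $\frac1n\int a_n\,d\nu-A(\nu)$, the defect, is $0$ in the first case and positive for $n=1$ in the second.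

Put $p_j=\lceil(d+1)/\alpha\rceil-1+j$ for $1\le j\le d$, so $\alpha p_1\ge d+1$, and
$$C_*=d(3d+2)p_d=d(3d+2)\bigl(d-1+\lceil(d+1)/\alpha\rceil\bigr).$$
For instance $d=2$, $\alpha=1$ gives $p_1=3$, $p_2=4$, $C_*=64$.

**Theorem A.** In the Setting, $(X,T)$ has a symbolic extension $\varphi:(Y,S)\to(X,T)$ with
$$\sup\{h(S,\eta):\varphi_*\eta=\mu\}=h(\mu)+C_*A(\mu)\qquad\text{for all }\mu\in\mathcal M(X,T).$$
Hence
$$\mathbf h_{\rm sex}(T)\le\sup_\mu\,(h(\mu)+C_*A(\mu))\le h_{\rm top}(T)+C_*\tfrac{d(d-1)}4\bigl(R(T)+R(T^{-1})\bigr)<\infty,$$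
where $R(T^{\pm1})=\lim_N\frac1N\log\max_X\|DT^{\pm N}\|$.

The second inequality holds because $A(\mu)\le\frac1N\max_Xa_N$, by (5.1), and because $\max_X\|(DT^N)^{-1}\|=\max_X\|DT^{-N}\|$. Everything rests on the following inequality.

**Proposition 5.4.** For each $n\ge1$ there are $\varepsilon_n>0$ and $\omega_n$, depending only on $(M,U,T,X)$, $\alpha$ and $n$, with $\omega_n\to0$, such that: if $\pi:(X',T')\to(X,T)$ is a continuous factor map from a homeomorphism of a compact metric space, and $\mathcal P$ is a finite Borel partition of $X'$ into nonempty sets with $\operatorname{diam}\pi(a)<\varepsilon_n$ for all $a\in\mathcal P$, then for every $\nu'\in\mathcal M(X',T')$, with $\nu=\pi_*\nu'$,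
$$h(\nu)-h_{\nu'}(T',\mathcal P)\le C_*\Bigl(\tfrac1n\int a_n\,d\nu-A(\nu)\Bigr)+\omega_n.$$

**Proof of Theorem A from Proposition 5.4.** The purpose is to check the hypotheses of (F2) for $E=h+C_*A\circ\pi_*$.

Let $\pi:(X',T')\to(X,T)$ be as in (F1), and $\mathcal P_k,h_k$ as in (F2), with all partition elements nonempty. By (F1) and the variational principle $h_{\rm top}(T')=h_{\rm top}(T)<\infty$. Put $E(\nu')=h(\nu')+C_*A(\pi_*\nu')$. It is affine and bounded, and $E\ge h\ge h_k$.

To see that $E-h_k$ is usc at $\mu'$, put $\mu=\pi_*\mu'$ and let $\gamma>0$. Choose $n$ with $\frac1n\int a_n\,d\mu\le A(\mu)+\gamma$ and $\omega_n\le\gamma$. Then choose $K\ge k$ with $\operatorname{diam}\pi(a)<\varepsilon_n$ for all $a\in\mathcal P_K$, which is possible since $\pi$ is uniformly continuous. For every $\nu'$, with $\nu=\pi_*\nu'$ and $h(\nu')=h(\nu)$, Proposition 5.4 gives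
$$(E-h_k)(\nu')=[h(\nu)-h_K(\nu')]+C_*A(\nu)+(h_K-h_k)(\nu')\le C_*\tfrac1n\int a_n\,d\nu+\omega_n+(h_K-h_k)(\nu').$$
The term $-C_*A(\nu)$ in the proposition has cancelled the term of $E$ that is not continuous. The right side is usc in $\nu'$ by Lemma 4.1. Hence
$$\limsup_{\nu'\to\mu'}(E-h_k)(\nu')\le C_*A(\mu)+(C_*+1)\gamma+(h_K-h_k)(\mu')\le(E-h_k)(\mu')+(C_*+1)\gamma,$$
the last step because $h_K\le h$. Let $\gamma\to0$.

By (F2) there is a symbolic extension $\varphi':(Y,S)\to(X',T')$ with entropy function $E$. Then $\varphi=\pi\varphi'$ is a symbolic extension of $(X,T)$. Since $\pi_*$ is onto and $E(\nu')=h(\pi_*\nu')+C_*A(\pi_*\nu')$ depends only on $\pi_*\nu'$, its entropy function is $h+C_*A$. By the variational principle $h_{\rm top}(S)=\sup_\mu(h+C_*A)(\mu)<\infty$. $\square$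

It remains to prove Proposition 5.4.

## 6. Counting orbits that stay in one ball at each time

In charts at scale $\varepsilon$, an element of $\mathcal P^{nm}$ becomes a set of points whose orbit under maps $g_0,\dots,g_{m-2}$ (the map $T^n$ in rescaled charts) stays in the unit ball. We must count how many orbits of this kind can be distinguished at a finer scale $\kappa$. Here is the model.

Let $B\subset\mathbb R^d$ be the open unit ball, $m\ge2$, and let $g_i:B\to\mathbb R^d$ ($0\le i\le m-2$) be $C^1$ maps with invertible derivatives such that, for some $\zeta\ge0$,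
$$\|Dg_i(v)-Dg_i(v')\|\le\zeta|v-v'|^\alpha,\qquad\zeta\|Dg_i(v)^{-1}\|\le\zeta_0\qquad(v,v'\in B),\tag{6.1}$$
with a small $\zeta_0=\zeta_0(d)$. Rescaling a $C^{1+\alpha}$ map by $\varepsilon$ multiplies the Hölder constant by $\varepsilon^\alpha$, so this is achieved by small $\varepsilon$. Let $\Omega_m$ be the open set of $v=v_0\in B$ for which $v_{i+1}=g_i(v_i)$ is defined and all of $v_0,\dots,v_{m-1}$ lie in $B$.

**The first attempt.** Suppose $\|Dg_i\|\le\Lambda$ with $\Lambda\ge1$. If a set $W$ has $|v_l-v'_l|\le\kappa$ for its points and all $l\le i$, then the points $v_{i+1}$ lie in a set of diameter at most $\Lambda\kappa$. Cutting it into at most $C(d)\Lambda^d$ cubes of diameter at most $\kappa$ continues the induction. We get at most $C(d)\kappa^{-d}(C(d)\Lambda^d)^{m-1}$ pieces. With $\Lambda=4e^{n\tau}$, where $e^\tau$ bounds $\|DT\|$ near $X$, the bookkeeping in Step 5 of Section 9 turns this into $h(\nu)-h_{\nu'}(T',\mathcal P)\le d\tau+C(d)/n$.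

This bound is useless for (F2), and one can say exactly why. In the proof above we need a bound for $h-h_K$ which, at $\nu'=\mu'$, becomes arbitrarily small as $K$ grows. The number $d\tau$ never does. The step that fails is the factor $\Lambda^d$: it charges for expansion at every step, although expansion is visible in the partition $\mathcal P$. The right side of Proposition 5.4 charges only for a defect. Two cases done by hand show that expansion alone costs nothing.

**Dimension one.** For $d=1$ the $g_i$ are strictly monotone, so $\Omega_m$ is an interval and each $v\mapsto v_l$ is monotone on it. For each $l$ take at most $2/\kappa+1$ points that cut $(-1,1)$ into intervals of length at most $\kappa$, and pull them back. They cut $\Omega_m$ into at most $1+m(2/\kappa+1)$ intervals, up to assigning the cut points, and on each of them $|v_l-v_l'|\le\kappa$ for all $l$. The count is linear in $m$ for every size of $g_i'$.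

**Affine maps.** Let $g_i(v)=G_iv+b_i$ in any dimension. Then $v_l-v_l'=G_{l-1}\cdots G_0(v-v')$. So $\|u\|_*=\max_{l}|G_{l-1}\cdots G_0u|$ is a norm on $\mathbb R^d$ with $\max_l|v_l-v'_l|=\|v-v'\|_*$. The set $\Omega_m$ lies in a $\|\cdot\|_*$-ball of radius $2$. A maximal $\frac\kappa2$-separated subset of that ball has at most $(1+8/\kappa)^d$ points, because the balls of radius $\kappa/4$ about them are disjoint and lie in a ball of radius $2+\kappa/4$. So at most $(1+8/\kappa)^d$ pieces suffice, independently of $m$ and of the $G_i$.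

**Where the affine picture breaks.** For nonlinear $g_i$, $v_{i+1}-v'_{i+1}=G_i(v_i-v_i')$ with $G_i$ only close to the derivative along a reference orbit, and small errors in a long product can be magnified. Take $d=2$, $\lambda>1$, the matrices $\operatorname{diag}(\lambda,\lambda^{-1})$ for $k$ steps and then $\operatorname{diag}(\lambda^{-1},\lambda)$ for $k$ steps. The product is the identity. Insert one rotation by a small angle $\theta$ in the middle: the product becomes
$$\begin{pmatrix}\lambda^{-k}&0\\0&\lambda^k\end{pmatrix}\begin{pmatrix}\cos\theta&-\sin\theta\\\sin\theta&\cos\theta\end{pmatrix}\begin{pmatrix}\lambda^k&0\\0&\lambda^{-k}\end{pmatrix}=\begin{pmatrix}\cos\theta&-\lambda^{-2k}\sin\theta\\\lambda^{2k}\sin\theta&\cos\theta\end{pmatrix}.$$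
The error $\sin\theta$ has been multiplied by $\lambda^{2k}$. If instead all $2k$ matrices are $\operatorname{diag}(\lambda,\lambda^{-1})$, the product is $\begin{pmatrix}\lambda^{2k}\cos\theta&-\sin\theta\\\sin\theta&\lambda^{-2k}\cos\theta\end{pmatrix}$, and the off-diagonal error is not magnified. The damage comes from steps in which the strongly expanding coordinate stops being the strongest. For an upper triangular $2\times2$ matrix $L$ with positive diagonal we measure this by the drop $D(L)=\log\|L\|-\log L_{11}\ge0$. Each of the last $k$ steps has $D=\log\lambda-(-\log\lambda)=2\log\lambda$. The total drop is $2k\log\lambda$, exactly the logarithm of the magnification.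

**The plan.** Carry an orthonormal frame along each orbit so that derivatives become upper triangular matrices $L_i$, and let $D_i=D(L_i)$ be the drop (defined in all dimensions below). Whenever a drop of size about $k_q$ occurs at step $q$, shrink the windows used at all times up to $q$ by the factor $K_q^{-p_j}$ in the $j$-th frame coordinate, with $K_q$ a constant times $e^{(3d+2)k_q}$. A smaller window makes the Hölder error smaller ($\alpha p_1\ge d+1$), enough to beat its later magnification. The increasing exponents $p_1<\dots<p_d$ make the off-diagonal terms negligible. The price is a factor of the order of $K_q^{dp_d}$, that is, of $e^{C_*k_q}$, in the number of pieces: only drops are paid for. Finally the sum of drops along an orbit telescopes, and its average is bounded by the defect $\int a_n\,d\nu-nA(\nu)$ per step, up to a constant.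

## 7. Triangular matrices with a small drop

Matrices are $d\times d$, $\|\cdot\|$ is the operator norm, and "upper$^+$" means upper triangular with positive diagonal. By Gram–Schmidt every invertible matrix is uniquely (orthogonal)·(upper$^+$), and the factors depend continuously on the matrix; this is the QR-factorization.

**Definition 7.1 (drop).** For $L$ upper$^+$,
$$D(L)=\sum_{j=1}^{d-1}D^j,\qquad D^j=\log\|\Lambda^jL\|-\log(L_{11}\cdots L_{jj}).$$

Each $D^j\ge0$, since $|\Lambda^jL(e_1\wedge\dots\wedge e_j)|=L_{11}\cdots L_{jj}$. For example, $D(L)=0$ if and only if $L$ is diagonal with nonincreasing diagonal. If all $D^j=0$ then $L_{jj}$ equals the $j$-th singular value $\sigma_j$. Comparing $\sum_{j\le m}L_{jm}^2=\sum_j\sigma_j^2=\sum_jL_{jj}^2$ (first sum over all pairs) shows that the off-diagonal entries vanish. The converse is clear.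

**Lemma 7.2.** Let $L$ be upper$^+$, $s_j=L_{jj}$, $D(L)\le k$. For $j\le m$: $|L_{jm}|\le e^ks_j$ and $s_m\le e^{2k}s_j$.

*Proof.* Let $\sigma_1\ge\dots\ge\sigma_d$ be the singular values and $D^0=D^d=0$; this is consistent with the formula for $D^j$, as $\|\Lambda^dL\|=|\det L|$. Subtracting $\log(s_1\cdots s_j)=\log(\sigma_1\cdots\sigma_j)-D^j$ for $j-1$ from that for $j$ gives $\log s_j=\log\sigma_j+D^{j-1}-D^j$. Both $D^{j-1}$ and $D^j$ lie in $[0,k]$, so $e^{-k}\sigma_j\le s_j\le e^k\sigma_j$. Hence $s_m\le e^k\sigma_m\le e^k\sigma_j\le e^{2k}s_j$. The first claim is clear for $j=m$. For $j<m$, the coefficient of $e_1\wedge\dots\wedge e_j$ in $\Lambda^jL(e_1\wedge\dots\wedge e_{j-1}\wedge e_m)$ is the determinant of an upper triangular matrix with diagonal $s_1,\dots,s_{j-1},L_{jm}$. In absolute value it is at most $\|\Lambda^jL\|\le e^ks_1\cdots s_j$. $\square$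

**Lemma 7.3.** There are $r_0=r_0(d)>0$ and $c=c(d)$ such that for $\|Z\|,\|Y\|\le r_0$ we have factorizations $I+Z=\ell u$ ($\ell$ lower unipotent, $u$ upper$^+$) and $I+Y=QR$ ($Q$ orthogonal, $R$ upper$^+$) with $\|\ell-I\|,\|u-I\|\le c\|Z\|$ and $\|Q-I\|,\|R-I\|\le c\|Y\|$.

*Proof.* The entries of $\ell,u$ are rational functions of the entries of the matrix, with denominators products of leading principal minors. These minors are close to $1$ near $I$. The diagonal entries of $u$ are ratios of consecutive leading minors, hence positive. The entries of $Q,R$ are smooth functions of the matrix by Gram–Schmidt. All factors equal $I$ at $I$, and on a small closed ball these functions are Lipschitz. $\square$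

The next lemma says what one step does to a frame error $Q$: the new error $Q'$ is larger by at most a factor of order $e^{(d+2)k}$, where $k$ bounds the drop, whatever the size of $L$.

**Lemma 7.4.** There is $c_0=c_0(d)\ge1$ as follows. Let $k\ge0$, $L$ upper$^+$ with $D(L)\le k$, $Q$ orthogonal, $\Delta$ a matrix, and $t:=e^{(d+2)k}\|Q-I\|+\|\Delta\|\|L^{-1}\|\le1/c_0$. Then $(L+\Delta)Q=Q'\bar L$ with $Q'$ orthogonal, $\bar L$ upper$^+$, and

(a) $\|Q'-I\|\le c_0t$;

(b) $|\log\bar L_{jj}-\log L_{jj}|\le c_0t$;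

(c) writing $\bar L=\bar\Sigma\bar V$ with $\bar\Sigma=\operatorname{diag}(\bar L_{jj})$: $|(\bar V^{-1})_{jm}|\le c_0e^{3dk}$;

(d) $\bar L_{mm}\le e^{2k+2}\bar L_{jj}$ for $j\le m$.

*Proof.* Here $c$ denotes constants depending only on $d$, possibly different at each occurrence. The constant $c_0$ is taken so large that all matrices factored below lie in the ball of Lemma 7.3.

**Step 1: replace $Q$ by a small matrix on the left.** Write $L=\Sigma V$ with $\Sigma=\operatorname{diag}(s_j)$ and $V$ upper unipotent. By Lemma 7.2 the entries of $V$ are at most $e^k$ in absolute value. So $\|V\|\le de^k$ and $\|V^{-1}\|\le\sum_{q<d}\|I-V\|^q\le ce^{(d-1)k}$. Hence $VQV^{-1}=I+Z$ with $\|Z\|=\|V(Q-I)V^{-1}\|\le ce^{dk}\|Q-I\|\le ct$. Factor $I+Z=\ell u$. Then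
$$LQ=\Sigma(I+Z)V=(\Sigma\ell\Sigma^{-1})(\Sigma uV),\qquad\Sigma uV\text{ upper}^+.$$
The matrix $Y=\Sigma\ell\Sigma^{-1}-I$ is strictly lower triangular with entries $\ell_{jm}s_j/s_m$ ($j>m$). By Lemma 7.2, $s_j\le e^{2k}s_m$. So $\|Y\|\le ce^{2k}\|\ell-I\|\le ce^{(d+2)k}\|Q-I\|\le ct$.

**Step 2: include $\Delta$ and read off (a), (b), (d).** We have
$$(L+\Delta)Q=(I+\Delta L^{-1})LQ=(I+\Delta L^{-1})(I+Y)\Sigma uV=(I+Y')\Sigma uV,\qquad\|Y'\|\le ct.$$
If $I+Y'=Q'R'$ is the QR-factorization, then $\bar L=R'\Sigma uV$, which is upper$^+$. Lemma 7.3 gives (a). Since $\bar L_{jj}=R'_{jj}s_ju_{jj}$, it also gives (b). From (b), $c_0t\le1$ and Lemma 7.2, $\bar L_{mm}\le es_m\le e^{2k+1}s_j\le e^{2k+2}\bar L_{jj}$, which is (d).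

**Step 3: bound $\bar V^{-1}$.** We have $\bar V=\bar\Sigma^{-1}\bar L=(\bar\Sigma^{-1}\Sigma)(\Sigma^{-1}R'\Sigma)uV$. Here $\|\bar\Sigma^{-1}\Sigma\|\le e$, and $\Sigma^{-1}R'\Sigma$ is upper triangular with entries $R'_{jm}s_m/s_j$ ($j\le m$), bounded by $ce^{2k}$. So $\|\bar V\|\le ce^{3k}$. As $\bar V$ is upper unipotent, $\|\bar V^{-1}\|\le\sum_{q<d}\|I-\bar V\|^q\le ce^{3(d-1)k}$, which gives (c). $\square$

## 8. A covering bound that depends only on the drops

We are in the model of Section 6, with (6.1). Fix $O_0$ orthogonal. For $v\in\Omega_m$ define orthogonal $O_i(v)$ and upper$^+$ $L_i(v)$ by $O_0(v)=O_0$ and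
$$Dg_i(v_i)O_i(v)=O_{i+1}(v)L_i(v)\qquad(0\le i\le m-2).\tag{8.1}$$
Put $D_i(v)=D(L_i(v))$. These are continuous in $v$. Given integers $k_0,\dots,k_{m-2}\ge0$ let $Z=\{v\in\Omega_m:D_i(v)\le k_i\ \forall i\}$, a Borel set.

**Proposition 8.1.** There are $\zeta_0=\zeta_0(d)>0$ and $C_1,C_2\ge1$ depending only on $d,\alpha$ such that, for each $\kappa\in(0,1]$, $Z$ is a disjoint union of at most $C_1\kappa^{-d}\prod_{i=0}^{m-2}(C_2e^{C_*k_i})$ Borel sets $W$ with $|v_l-v_l'|\le\kappa$ for all $v,v'\in W$, $0\le l\le m-1$.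

The bound does not depend on the size of $Dg_i$.

*Proof.* **Constants and windows.** We fix the constants and define the windows announced in Section 6. Let $\epsilon=1/100$. Choose $A_0=A_0(d)\ge c_0+1$ (so $A_0\ge2$) with $de^\epsilon\cdot\frac{dc_0e^2}{A_0}\le\epsilon$. Choose $\zeta_1=\zeta_1(d)>0$ with $2\sqrt d\,c_0\zeta_1\le\epsilon$ (so $\zeta_1\le1/c_0$), and put $\zeta_0=\zeta_1/\sqrt d$. Put
$$K_q=A_0e^{(3d+2)k_q},\qquad w^{(i)}_{l,j}=\prod_{q=l}^{i-1}K_q^{p_j},\qquad\Pi^{(i)}_l=\prod_{q=l}^{i-1}K_q^{-(d+1)}\qquad(0\le l\le i).$$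
Empty products are $1$. For $x\in Z$ and $0\le i\le m-1$ let
$$B_i(x)=\{z\in Z:|(O_l(x)^T(z_l-x_l))_j|\le1/w^{(i)}_{l,j}\quad\forall\,0\le l\le i,\ 1\le j\le d\}.$$
When $i$ is fixed we drop the superscript. Note that $w_{l,j}\ge w_{l,1}\ge1$, and that $w_{l,j}/w_{l,1}\le\Pi_l^{-1}$ since $p_j-p_1\le d-1$.

**Step 1: frames along nearby orbits stay close.** This step shows that inside a window the derivatives, averaged or not, are still triangular in frames that differ very little from those of $x$. The claim is as follows.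

*Let $x\in Z$ and $z,z'\in B_i(x)$. For $0\le l<i$ let $M_l=O_{l+1}(x)^TG_lO_l(x)$, where either $G_l=\int_0^1Dg_l(z_l'+\theta(z_l-z_l'))\,d\theta$ for all $l$, or $G_l=Dg_l(z_l)$ for all $l$. Then there are orthogonal $Q_l$ with $Q_0=I$ and upper$^+$ $\bar L_l$ with $M_lQ_l=Q_{l+1}\bar L_l$, and*
$$\|Q_l-I\|\le c_0\zeta_1\Pi_l\ (0\le l\le i),\qquad\sum_{l<i}|\log(\bar L_l)_{jj}-\log(L_l(x))_{jj}|\le2c_0\zeta_1\le\epsilon.\tag{8.2}$$
*Moreover $\bar L_l$ satisfies (c), (d) of Lemma 7.4 with $k=k_l$. In the second case $O_l(z)=O_l(x)Q_l$.*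

The points $z_l'+\theta(z_l-z_l')$ lie in the convex set $B$, and all points involved lie within $\sqrt d/w_{l,1}$ of $x_l$. Since $L_l(x)=O_{l+1}(x)^TDg_l(x_l)O_l(x)$, the matrix $\Delta_l=M_l-L_l(x)$ satisfies $\|\Delta_l\|\le\zeta(\sqrt d/w_{l,1})^\alpha$. Also $\|L_l(x)^{-1}\|=\|Dg_l(x_l)^{-1}\|$. By (6.1) and $\alpha p_1\ge d+1$,
$$\|\Delta_l\|\|L_l(x)^{-1}\|\le\zeta_0(\sqrt d)^\alpha\prod_{q=l}^{i-1}K_q^{-\alpha p_1}\le\zeta_1\Pi_l.$$
Assume inductively $\|Q_l-I\|\le c_0\zeta_1\Pi_l$, which is true for $l=0$. The number $t_l$ of Lemma 7.4, with $L=L_l(x)$, $Q=Q_l$, $\Delta=\Delta_l$, $k=k_l$, satisfies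
$$t_l\le\zeta_1\Pi_l(c_0e^{(d+2)k_l}+1)\le\zeta_1\Pi_{l+1}\frac{(c_0+1)e^{(d+2)k_l}}{K_l}\le\zeta_1\Pi_{l+1}\le1/c_0,$$
because $\Pi_l=\Pi_{l+1}K_l^{-(d+1)}\leq \Pi_{l+1}K_l^{-1}$ and $K_l\ge(c_0+1)e^{(d+2)k_l}$. So Lemma 7.4 applies. It gives $Q_{l+1}$ and $\bar L_l$, with $\|Q_{l+1}-I\|\le c_0t_l\le c_0\zeta_1\Pi_{l+1}$. Also $\sum_{l<i}t_l\le\zeta_1\sum_{r\ge0}A_0^{-r}\le2\zeta_1$, and (b) gives the sum estimate. In the second case,
$$Dg_l(z_l)O_l(x)Q_l=O_{l+1}(x)M_lQ_l=O_{l+1}(x)Q_{l+1}\bar L_l.$$
If $O_l(z)=O_l(x)Q_l$ (true for $l=0$), then uniqueness of QR gives $O_{l+1}(z)=O_{l+1}(x)Q_{l+1}$.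

**Step 2: $d$ coordinates control the whole orbit segment.** In the affine case distances at all times were controlled by one norm on $\mathbb R^d$. This step replaces that norm: the $j$-th coordinate is measured at the time $l_j$ at which, relative to the windows, it is largest. Let $x\in Z$, $s_j(q)=(L_q(x))_{jj}$, and
$$b_j=\min_{0\le l\le i}\frac1{w_{l,j}}\prod_{q=l}^{i-1}s_j(q),$$
attained at $l=l_j$. Put $\phi_j(z)=w_{l_j,j}(O_{l_j}(x)^T(z_{l_j}-x_{l_j}))_j\in[-1,1]$ for $z\in B_i(x)$. The claim is that for $z,z'\in B_i(x)$ and $\eta_l=O_l(x)^T(z_l-z_l')$,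
$$\max_{l\le i,\,j}w_{l,j}|\eta_{l,j}|\le2\max_j|\phi_j(z)-\phi_j(z')|.\tag{8.3}$$

Use the first choice of $G_l$ in Step 1. Then $z_{l+1}-z_{l+1}'=G_l(z_l-z_l')$ exactly, so $\eta_{l+1}=M_l\eta_l$. Hence $\bar\eta_l:=Q_l^T\eta_l$ satisfies $\bar\eta_{l+1}=\bar L_l\bar\eta_l$, with no error term. Let $\beta_j=|\bar\eta_{i,j}|/b_j$, $\beta=\max_j\beta_j$, $\bar s_j(q)=(\bar L_q)_{jj}$. Then $\bar\eta_l=\bar N\bar\eta_i$, where $\bar N=\bar L_l^{-1}\cdots\bar L_{i-1}^{-1}$ is upper triangular.

*Diagonal entries.* $\bar N_{jj}=\prod_{q\ge l}\bar s_j(q)^{-1}$. By (8.2) and the definition of $b_j$, $w_{l,j}\bar N_{jj}b_j\le e^\epsilon$ for all $l$, and it is at least $e^{-\epsilon}$ for $l=l_j$.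

*Off-diagonal entries, $j<m'$, $l<i$* (for $l=i$, $\bar N=I$). Write $\bar L_q=\bar\Sigma_q\bar V_q$ as in Lemma 7.4(c), so $\bar L_q^{-1}=\bar V_q^{-1}\bar\Sigma_q^{-1}$. Thus $\bar N_{jm'}$ is a sum, over at most $d^{i-l}$ chains $j=j_l\le j_{l+1}\le\dots\le j_i=m'$, of products over $q=l,\dots,i-1$ of $(\bar V_q^{-1})_{j_qj_{q+1}}/\bar s_{j_{q+1}}(q)$. By (c) and (d) each such factor is at most $c_0e^{3dk_q}e^{2k_q+2}/\bar s_{m'}(q)$ in absolute value. Also
$$b_{m'}\le w_{l,m'}^{-1}\prod_{q\ge l}s_{m'}(q)\le e^\epsilon w_{l,m'}^{-1}\prod_{q\ge l}\bar s_{m'}(q).$$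
Since $p_{m'}-p_j\ge1$ and $K_q\ge1$,
$$w_{l,j}|\bar N_{jm'}|b_{m'}\le e^\epsilon\prod_{q=l}^{i-1}\frac{dc_0e^2e^{(3d+2)k_q}}{K_q^{p_{m'}-p_j}}\le e^\epsilon\frac{dc_0e^2}{A_0}\le\frac\epsilon d,$$
because each factor is at most $dc_0e^2/A_0\le1$ and there is at least one factor.

Combining the two bounds, for all $l\le i$,
$$w_{l,j}|\bar\eta_{l,j}|\le e^\epsilon\beta_j+\epsilon\beta\le(1+3\epsilon)\beta,\qquad w_{l_j,j}|\bar\eta_{l_j,j}|\ge e^{-\epsilon}\beta_j-\epsilon\beta\ge\beta_j-2\epsilon\beta.$$
To return to $\eta_l=Q_l\bar\eta_l$, note that $|\bar\eta_l|\le\sqrt d(1+3\epsilon)\beta/w_{l,1}$, and so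
$$w_{l,j}|\eta_{l,j}-\bar\eta_{l,j}|\le w_{l,j}c_0\zeta_1\Pi_l\sqrt d(1+3\epsilon)\frac\beta{w_{l,1}}\le2\sqrt d\,c_0\zeta_1\beta\le\epsilon\beta.$$
Here $\Pi_lw_{l,j}/w_{l,1}\le1$ was used. So $w_{l,j}|\eta_{l,j}|\le(1+4\epsilon)\beta$, while $|\phi_j(z)-\phi_j(z')|=w_{l_j,j}|\eta_{l_j,j}|\ge\beta_j-3\epsilon\beta$. Taking the maximum over $j$, $\max_j|\phi_j(z)-\phi_j(z')|\ge(1-3\epsilon)\beta$. Since $(1+4\epsilon)/(1-3\epsilon)\le2$, (8.3) follows.

**Step 3: pass from time $i$ to time $i+1$.** This step pays for one drop. The claim: *if $i\le m-2$, $x\in Z$ and $W\subset B_i(x)$ is Borel, then $W$ is a disjoint union of at most $C_3K_i^{dp_d}$ ($C_3=C_3(d)$) nonempty Borel sets $W'$ with $W'\subset B_{i+1}(y)$ for every $y\in W'$.*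

Partition $W$ according to which half-open cube of side $\frac14K_i^{-p_d}$ contains $\phi(z)\in[-1,1]^d$ (at most $(9K_i^{p_d})^d$ cubes), and according to which element of a fixed partition of $B$ into $C(d)$ Borel sets of diameter at most $1$ contains $z_{i+1}$. Let $W'$ be a nonempty piece and $y,z\in W'$. By (8.3), $\eta_l=O_l(x)^T(z_l-y_l)$ satisfies $|\eta_{l,j}|\le\frac12K_i^{-p_d}/w^{(i)}_{l,j}$ for $l\le i$. By Step 1 (second case, applied to the point $y\in B_i(x)$), $O_l(y)=O_l(x)Q_l$ with $\|Q_l-I\|\le c_0\zeta_1\Pi_l$. So $O_l(y)^T(z_l-y_l)=Q_l^T\eta_l$ and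
$$|(O_l(y)^T(z_l-y_l))_j|\le|\eta_{l,j}|+c_0\zeta_1\Pi_l\sqrt d\,\frac{K_i^{-p_d}}{2w^{(i)}_{l,1}}\le\frac{K_i^{-p_d}}{w^{(i)}_{l,j}}\le\frac1{w^{(i)}_{l,j}K_i^{p_j}}=\frac1{w^{(i+1)}_{l,j}}.$$
For $l=i+1$ use $|z_{i+1}-y_{i+1}|\le1=1/w^{(i+1)}_{i+1,j}$. Hence $z\in B_{i+1}(y)$.

**Step 4: count.** It remains to iterate. Partition $Z$ into at most $C(d)$ Borel sets of diameter at most $1$; each nonempty one lies in $B_0(x)$ for any of its points $x$. Apply Step 3 for $i=0,\dots,m-2$. We get at most $C(d)\prod_iC_3K_i^{dp_d}$ sets, each contained in some $B_{m-1}(x)$. Split each by half-open cubes of side $\kappa/(2\sqrt d)$ of its $\phi$-coordinates, into at most $C(d)\kappa^{-d}$ pieces. By (8.3) with $i=m-1$ and $w_{l,j}\ge1$, $|\eta_{l,j}|\le\kappa/\sqrt d$ on pieces, so $|z_l-z_l'|\le\kappa$ for all $l\le m-1$. Finally $K_i^{dp_d}=A_0^{dp_d}e^{d(3d+2)p_dk_i}=A_0^{dp_d}e^{C_*k_i}$. $\square$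

## 9. Proof of Proposition 5.4

**Step 1: charts at scale $\varepsilon$.** This step puts $T^n$, between cells of $\mathcal P$, into the model of Section 6. For $o\in X$ let $\mathbf k_o=I_o\circ\exp_o^{-1}:B(o,2\rho)\to\mathbb R^d$ be normal coordinates, with $I_o:T_oM\to\mathbb R^d$ a linear isometry. By compactness of $X$ we may take $\rho<\frac12$ so small that for all $o\in X$ this is a diffeomorphism onto the Euclidean ball of radius $2\rho$, with $|\mathbf k_o(x)|=\mathbf d(o,x)$ and $\|D\mathbf k_o^{\pm1}\|\le2$. Fix $\tau>0$ and a neighborhood $U_0\subset U$ of $X$ with $\|D_xT\|,\|(D_xT)^{-1}\|\le e^\tau$ on $U_0$. Fix $n$. For $\varepsilon>0$ small (depending on $n$), $T^t$ ($0\le t\le n$) is defined on the $\varepsilon$-neighborhood of $X$ and maps it into $U_0$. So $\|DT^t\|,\|(DT^t)^{-1}\|\le e^{n\tau}$ there. We also require $(1+2e^{n\tau})\varepsilon<2\rho$.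

Let $\operatorname{diam}\pi(a)<\varepsilon$ for all $a\in\mathcal P$. Fix $o_a\in\pi(a)$ and let $\psi_a=\varepsilon^{-1}\mathbf k_{o_a}$. Then $\psi_a(\pi(a))\subset B$ and $\psi_a^{-1}(B)=B(o_a,\varepsilon)$. Suppose $a\cap T'^{-n}a'\ne\emptyset$ and take $x'$ in it. Any $y\in B(o_a,\varepsilon)$ is joined to $\pi x'$ by two radial geodesics in $B(o_a,\varepsilon)$ of total length less than $2\varepsilon$, so $\mathbf d(T^ny,T^n\pi x')\le2e^{n\tau}\varepsilon$. As $T^n\pi x'=\pi T'^nx'\in\pi(a')$, we get $T^n(B(o_a,\varepsilon))\subset B(o_{a'},(1+2e^{n\tau})\varepsilon)$. So $g_{aa'}=\psi_{a'}T^n\psi_a^{-1}:B\to\mathbb R^d$ is defined.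

To check (6.1), note that $Dg_{aa'}(v)=DF(\varepsilon v)$ with $F=\mathbf k_{o_{a'}}T^n\mathbf k_{o_a}^{-1}$. Cover $X$ by finitely many fixed coordinate charts $(U_s,\chi_s)$ of $M$. For $\varepsilon$ small (depending on $n$), $B(o_a,\varepsilon)$ and $B(o_{a'},(1+2e^{n\tau})\varepsilon)$ lie in fixed compact parts of chart domains $U_s,U_{s'}$, by the Lebesgue number lemma. There
$$F=(\mathbf k_{o_{a'}}\chi_{s'}^{-1})\circ(\chi_{s'}T^n\chi_s^{-1})\circ(\chi_s\mathbf k_{o_a}^{-1}).$$
The outer maps have first and second derivatives bounded uniformly in $o_a,o_{a'}\in X$, because $\exp_o^{\pm1}$ depends smoothly on $o$ in the compact set $X$ and $I_o$ ranges over isometries. The middle map is one of finitely many $C^{1+\alpha}$ maps, whose derivatives are bounded, and $\alpha$-Hölder at small distances, on compact sets. By the chain rule $DF$ is a product of bounded $\alpha$-Hölder factors. So it is $\alpha$-Hölder on the ball of radius $\varepsilon$ with a constant $H_n$ independent of $a,a'$ and of small $\varepsilon$.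 Hence
$$\|Dg_{aa'}(v)-Dg_{aa'}(v')\|\le H_n\varepsilon^\alpha|v-v'|^\alpha,\qquad\|Dg_{aa'}(v)^{\pm1}\|\le4e^{n\tau},$$
and (6.1) holds with $\zeta=H_n\varepsilon^\alpha$ as soon as $4H_ne^{n\tau}\varepsilon^\alpha\le\zeta_0(d)$. Let $\varepsilon_n=\varepsilon$ be a value satisfying all these requirements.

**Step 2: drops along an orbit, and their sum.** This step expresses the total drop through exterior powers. Fix $m\ge2$, $N=nm$, and $O_0\in O(d)$, to be chosen. For $x'\in X'$ let $a_i\in\mathcal P$ be the element containing $T'^{in}x'$, and $x_i=\psi_{a_i}(T^{in}\pi x')\in B$ ($0\le i\le m-1$). Let $g_i=g_{a_ia_{i+1}}$, so $x_{i+1}=g_i(x_i)$. Let $G_i=Dg_i(x_i)$, $G_iO_i=O_{i+1}L_i$ as in (8.1), $D_i=D(L_i)$, $k_i=\lceil D_i\rceil$ ($0\le i\le m-2$). On each set where $(a_0,\dots,a_{m-1})$ is constant these matrices are continuous functions of $(O_0,x_0)$, so $D_i$ is a Borel function of $(O_0,x')$. Since $\|L_i^{\pm1}\|\le4e^{n\tau}$ and $(L_i)_{jj}\ge\|L_i^{-1}\|^{-1}$, we have $D_i\le\sum_{j<d}2j\log(4e^{n\tau})\le d^2(n\tau+2)$.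 So $k_i$ takes at most $V_n:=d^2(n\tau+2)+2$ values.

Put $G^{(m-1)}=G_{m-2}\cdots G_0$. Then $G^{(m-1)}O_0=O_{m-1}L_{m-2}\cdots L_0$. Hence $|\Lambda^jG^{(m-1)}(O_0e_1\wedge\dots\wedge O_0e_j)|=\prod_i(L_i)_{11}\cdots(L_i)_{jj}$. As $\|\Lambda^jL_i\|=\|\Lambda^jG_i\|$,
$$\sum_{i=0}^{m-2}D_i=\sum_i\sum_{j<d}\log\|\Lambda^jG_i\|-\sum_{j<d}\log\bigl|\Lambda^jG^{(m-1)}(O_0e_1\wedge\dots\wedge O_0e_j)\bigr|.\tag{9.1}$$

**Step 3: a good initial frame.** In (9.1) we want $\|\Lambda^jG^{(m-1)}\|$ in place of the growth of one particular flag. Averaging over $O_0$ achieves this at bounded cost. The claim is that for invertible $G$ and Haar-random $O\in O(d)$,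
$$\int\bigl(\log\|\Lambda^jG\|-\log|\Lambda^jG(Oe_1\wedge\dots\wedge Oe_j)|\bigr)\,dO\le c(d).\tag{9.2}$$
Let $f_1,\dots,f_d$ be an orthonormal eigenbasis of $G^TG$ ordered by decreasing eigenvalue. Then $\Lambda^jG$ maps the orthonormal basis $(f_I)$ of $\Lambda^j\mathbb R^d$ to orthogonal vectors, the image of $f_1\wedge\dots\wedge f_j$ having norm $\|\Lambda^jG\|$. So $|\Lambda^jG\,\omega|\ge\|\Lambda^jG\|\,|\langle\omega,f_1\wedge\dots\wedge f_j\rangle|$. For $\omega=Oe_1\wedge\dots\wedge Oe_j$ the absolute value of the inner product is that of the upper-left $j\times j$ minor of $F^TO$, where $F=(f_1,\dots,f_d)$, and $F^TO$ is again Haar. So it suffices that $\log|\det O_{[j]}|$ is Haar integrable, where $O_{[j]}$ is the upper-left $j\times j$ block. Let $\Gamma$ be a standard Gaussian matrix and $\Gamma=OR$ its QR-factorization. For orthogonal $F$, $F\Gamma$ has the law of $\Gamma$ and its orthogonal factor is $FO$. So $O$ is Haar. As $R$ is upper triangular, $\Gamma_{[j]}=O_{[j]}R_{[j]}$ and $\det\Gamma_{[j]}=\det O_{[j]}\,R_{11}\cdots R_{jj}$.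 Both $|\det\Gamma_{[j]}|$ and $R_{11}\cdots R_{jj}$ are distributed as products of independent $\chi$-variables: successive distances of Gaussian columns from the span of the preceding ones. The logarithm of a $\chi$-variable is integrable, its density being proportional to $s^{q-1}e^{-s^2/2}$ with $q\ge1$. This proves (9.2).

By Fubini, (9.1) and (9.2) we may choose $O_0$ (depending on $\nu',m$) so that
$$\int\sum_iD_i\,d\nu'\le\sum_{i=0}^{m-2}\int a(G_i)\,d\nu'-\int a(G^{(m-1)})\,d\nu'+c(d).$$
Here the determinant terms in $a(G_i)$ and $a(G^{(m-1)})$ cancel because $\det$ is multiplicative, and $c(d)$ denotes a possibly larger constant.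

**Step 4: the drops are bounded by the defect.** We return from charts to $M$. The matrix $G_i$ equals $J\,D_yT^nJ'$ with $y=T^{in}\pi x'$, and $G^{(m-1)}$ equals $J\,D_{\pi x'}T^{n(m-1)}J'$, where $J,J'$ are derivatives of chart maps $\mathbf k_o$, $\mathbf k_o^{-1}$; the factors $\varepsilon^{\pm1}$ and the intermediate charts cancel. So $\|J^{\pm1}\|,\|J'^{\pm1}\|\le2$. By (5.1), with $c'=d(d-1)\log2$, $a(G_i)\le a_n(T^{in}\pi x')+c'$ and $a(G^{(m-1)})\ge a_{n(m-1)}(\pi x')-c'$. Since $\int a_{n(m-1)}\,d\nu\ge n(m-1)A(\nu)$,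
$$\int\sum_{i=0}^{m-2}D_i\,d\nu'\le(m-1)\Bigl(\int a_n\,d\nu-nA(\nu)\Bigr)+c(d)\,m.\tag{9.3}$$

**Step 5: from counting to entropy.** We compare $\mathcal P$ with an arbitrarily fine partition of $X$. Let $\mathcal Q$ be a finite Borel partition of $X$ with $\nu(\partial\mathcal Q)=0$, let $\delta>0$, and choose $\kappa\in(0,1]$ with $2\varepsilon\kappa e^{n\tau}<\delta$. Let $\mathcal D$ be the partition of $X'$ by the value of $(k_0,\dots,k_{m-2})$. On an element of $\mathcal P^N\vee\mathcal D$ the maps $g_i$ and numbers $k_i$ are fixed, and $\psi_{a_0}\pi x'$ lies in the corresponding set $Z$ of Section 8. Pulling back the partition of Proposition 8.1 we get a partition $\mathcal B$ refining $\mathcal P^N\vee\mathcal D$, with at most $C_1\kappa^{-d}\prod_iC_2e^{C_*k_i}$ elements inside each element of $\mathcal P^N\vee\mathcal D$.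

If $x',y'$ lie in one element of $\mathcal B$, then $|x_i-y_i|\le\kappa$ for $0\le i\le m-1$. The segment from $x_i$ to $y_i$ lies in $B$, and its image under $\psi_{a_i}^{-1}$ is a curve in $B(o_{a_i},\varepsilon)$ of length at most $2\varepsilon\kappa$. Applying $T^t$, $0\le t<n$, and letting $i$ vary gives $\mathbf d(T^t\pi x',T^t\pi y')<\delta$ for all $0\le t<N$. By the chain rule, with respect to $\nu'$,
$$H(\pi^{-1}\mathcal Q^N|\mathcal P^N)\le H(\mathcal D)+H(\mathcal B|\mathcal P^N\vee\mathcal D)+H(\pi^{-1}\mathcal Q^N|\mathcal B).\tag{9.4}$$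
The three terms are bounded as follows.

* $H(\mathcal D)\le m\log V_n$.
* Since $k_i\le D_i+1$, $H(\mathcal B|\mathcal P^N\vee\mathcal D)\le\log(C_1\kappa^{-d})+m(\log C_2+C_*)+C_*\int\sum_iD_i\,d\nu'$.
* Let $V_\delta=\{x\in X:\exists\,y\in X,\ \mathbf d(x,y)<\delta,\ \mathcal Q(y)\ne\mathcal Q(x)\}$. This is the union over $q\in\mathcal Q$ of $q$ intersected with the open $\delta$-neighborhood of $X\setminus q$. Hence it is Borel, and it decreases to a subset of $\partial\mathcal Q$ as $\delta\to0$. Within an element $b$ of $\mathcal B$, all points with $T^t\pi x'\notin V_\delta$ have the same $\mathcal Q$-symbol at time $t$. If $s_b$ is the conditional probability of $T^t\pi x'\in V_\delta$ given $b$, the conditional entropy of this symbol given $b$ is at most $H_2(s_b)+s_b\log\#\mathcal Q$, where $H_2(s)=-s\log s-(1-s)\log(1-s)$. By concavity of $H_2$, invariance, and summation over $t<N$, $H(\pi^{-1}\mathcal Q^N|\mathcal B)\le N\bigl[H_2(\nu(V_\delta))+\nu(V_\delta)\log\#\mathcal Q\bigr]$.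

**Step 6: limits.** The limits $m\to\infty$ and $\delta\to0$ finish the proof. We have $H(\pi^{-1}\mathcal Q^N|\mathcal P^N)=H((\pi^{-1}\mathcal Q\vee\mathcal P)^N)-H(\mathcal P^N)$ and $h_{\nu'}(T',\pi^{-1}\mathcal Q\vee\mathcal P)\ge h_\nu(T,\mathcal Q)$. Insert (9.3) in the bounds for (9.4) and divide by $N=nm$. Let $m\to\infty$ with $n,\kappa,\delta,\mathcal Q$ fixed (the bounds do not involve $O_0$), and then $\delta\to0$, so that $\nu(V_\delta)\to0$. This gives
$$h_\nu(T,\mathcal Q)-h_{\nu'}(T',\mathcal P)\le C_*\Bigl(\tfrac1n\int a_n\,d\nu-A(\nu)\Bigr)+\omega_n,\qquad\omega_n=\frac{\log V_n+C_4}n,$$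
with $C_4=C_4(d,\alpha)$, namely $C_4=\log C_2+C_*+C_*c(d)$. The term $\log(C_1\kappa^{-d})/(nm)$ disappeared as $m\to\infty$. As $\log V_n=O(\log n)$, $\omega_n\to0$. Take the supremum over $\mathcal Q$ with $\nu$-null boundary. Such partitions exist with arbitrarily small diameter, so the supremum is $h(\nu)$. $\square$

This completes the proof of Theorem A.

## 10. Compact manifolds, boundaries, and two corollaries

**Proof of Theorem 2.1.** It remains to pass from a compact manifold to the Setting of Section 5, with $\alpha=\min(r-1,1)$.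

*Components of different dimensions.* They form finitely many disjoint clopen invariant sets, which are treated separately; a disjoint union of symbolic extensions (over disjoint alphabets) is a symbolic extension. A $0$-dimensional compact manifold is a finite system, which is itself a subshift.

*No boundary.* If $M$ is compact without boundary, of dimension $d\ge1$, take $X=U=M$ in Theorem A.

*With boundary.* Let $M$ be compact with boundary and $T:M\to M$ a diffeomorphism, $C^r$ up to the boundary. We extend $T$ to a neighborhood of $M$ in a larger manifold. Attach an open collar to get an open manifold $\widehat M\supset M$, embed $\widehat M$ smoothly in some $\mathbb R^p$, and let $\varrho$ be a smooth retraction of a neighborhood of $\widehat M$ onto $\widehat M$. In a boundary chart in which $M=\{t\ge0\}$, a function $f\in C^{1+\alpha}$ extends to small $t<0$ by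
$$f(x,t)=3f(x,-t)-2f(x,-2t).$$
At $t=0$ the values match, since $3-2=1$, and so do the $x$-derivatives; the $t$-derivatives match, since $-3+4=1$. The derivative is $\alpha$-Hölder on each side and continuous across $t=0$, hence $\alpha$-Hölder: a segment between points on different sides meets $\{t=0\}$. Patch such extensions of the coordinates of $T:M\to\mathbb R^p$ with smooth functions $\chi_s$ on $\widehat M$, compactly supported in charts and with $\sum_s\chi_s=1$ on $M$, and compose with $\varrho$. This gives a $C^{1+\alpha}$ extension of $T$ to a neighborhood of $M$ with values in $\widehat M$. Its derivative is invertible on $M$ and it is injective on the compact set $M$. So it is a diffeomorphism from a smaller neighborhood of $M$ onto an open subset of $\widehat M$. Apply Theorem A with $X=M$. $\square$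

Theorem A uses only that $DT$ is Hölder of some exponent $\alpha>0$, and it holds for compact invariant sets of local $C^{1+\alpha}$ diffeomorphisms in every dimension. Some regularity beyond $C^1$ is necessary, by the fact quoted in Section 2. The constant $C_*=O_d(1/\min(r-1,1))$ is not claimed to be sharp; in particular it does not tend to $0$ as $r\to\infty$. For $d=1$ we have $A=0$, so Theorem A gives $\mathbf h_{\rm sex}(T)=h_{\rm top}(T)$.

**Corollary 10.1.** In the Setting of Section 5, $\mu\mapsto h(\mu)+C_*A(\mu)$ is usc on $\mathcal M(X,T)$.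

*Proof.* In the proof of Theorem A, $h_0=0$ since $\mathcal P_0$ is trivial, so $E=E-h_0$ is usc on $\mathcal M(X',T')$. If $\nu_k\to\mu$, pass to a subsequence realizing the $\limsup$ of $h+C_*A$, lift $\nu_k$ to $\nu_k'$, and pass to a convergent subsequence $\nu_k'\to\mu'$. Then $\pi_*\mu'=\mu$, and $\lim E(\nu_k')\le E(\mu')$ is the claim. $\square$

**Corollary 10.2.** In the Setting of Section 5, if $A$ is continuous on $\mathcal M(X,T)$, then $T$ has a symbolic extension with entropy function exactly $h$; in particular $\mathbf h_{\rm sex}(T)=h_{\rm top}(T)$.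

*Proof.* By subadditivity the continuous functions $2^{-q}\int a_{2^q}\,d\nu$ decrease to $A$ as $q\to\infty$, so by Dini's theorem the convergence is uniform. By Proposition 5.4 with $n=2^q$, applied to $\mathcal P_K$ with $K$ large, $\sup_{\nu'}(h-h_K)(\nu')\to0$ as $K\to\infty$. Hence $h-h_k$ is the uniform limit of the usc functions $h_K-h_k$ (Lemma 4.1), and so is usc for every $k$. Apply (F2) with $E=h$ and compose with $\pi$. Since $h(\nu')=h(\pi_*\nu')$, the entropy function of the composition is $h$. The variational principle gives $h_{\rm top}(S)=h_{\rm top}(T)$, and $\mathbf h_{\rm sex}\ge h_{\rm top}$ always. $\square$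

Both maps of Example 5.3 have constant $A$, so Corollary 10.2 applies to them.
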